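
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{fact}[theorem]{Fact}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Random sequences hyperarithmetically above their own oracle}


\begin{abstract}
Suppose $\omega_1^X=\omega_1^{ck}$. Must there be a $\Delta^1_1(X)$-random sequence $Y$ with $X\le_h Y$? We show that the answer to this question of Yu is negative. There is a non-hyperarithmetic $X$ with $\omega_1^X=\omega_1^{ck}$ such that every sequence $Y$ that is Martin-L\"of random relative to $X$ satisfies $\omega_1^Y=\omega_1^{ck}$, and such a $Y$, if $\Delta^1_1(X)$-random, cannot be hyperarithmetically above $X$. The oracles $X$ of this kind are cofinal, in the Turing order, among the oracles that preserve $\omega_1^{ck}$. In the other direction, if $\omega_1^X=\omega_1^{ck}$ and some $\Delta^1_1(X)$-random is not $\Pi^1_1$-Martin-L\"of random, then every real is hyperarithmetic in some $\Delta^1_1(X)$-random. This hypothesis holds for almost every $X$.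
\end{abstract}

\section{The question and the answers}

We work in Cantor space $2^\omega$ with the uniform measure $\mu$. For $X\in2^\omega$, $\omega_1^X$ is the least ordinal that is not computable relative to $X$, and
\[
\lambda:=\omega_1^{ck}
\]
is the least non-computable ordinal. We say that $X$ \emph{preserves} $\lambda$ if $\omega_1^X=\lambda$. We write $X\le_h Y$ if $X$ is hyperarithmetic in $Y$, that is, $X$ is $\Delta^1_1(Y)$; $\mathrm{HYP}(Y)$ is the class of all such $X$, and $\mathrm{HYP}=\mathrm{HYP}(\emptyset)$. A sequence $Y$ is \emph{$\Delta^1_1(X)$-random} if it belongs to no null set that is $\Delta^1_1(X)$. The following question of Yu is Question~9.6 of \cite{HR}.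

\begin{quote}
\emph{Suppose $\omega_1^X=\omega_1^{ck}$. Does there exist a $\Delta^1_1(X)$-random sequence $Y$ with $X\le_h Y$?}
\end{quote}

The two requirements on $Y$ pull in opposite directions: $Y$ must avoid every null set that $X$ can describe, and yet $Y$ must describe $X$.

Two extreme cases are easy. If $X$ is hyperarithmetic, every $\Delta^1_1(X)$-random $Y$ works. If $\omega_1^X>\lambda$, no $Y$ works: such an $X$ can describe the null set
\[
C=\{Z:\omega_1^Z>\lambda\},
\]
so its randoms preserve $\lambda$, and a sequence that preserves $\lambda$ is not hyperarithmetically above one that does not (Theorem~\ref{thm:B}(2)). The hypothesis $\omega_1^X=\lambda$ removes this obstruction. What is left?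

Suppose that $X$ is not hyperarithmetic and that $Y$ preserves $\lambda$. A hyperarithmetic computation of $X$ from $Y$ then runs along a computable ordinal, so it is carried out by one of countably many operators that are $\Delta^1_1$ without parameters. If such an operator returned $X$ on a set of positive measure, then $X$ could be recovered by a majority vote and would be hyperarithmetic. So the operator returns $X$ only on a null $\Delta^1_1(X)$ set, and $Y$ is not $\Delta^1_1(X)$-random (Lemma~\ref{lem:vote}). For a non-hyperarithmetic $X$, a positive answer therefore needs a $\Delta^1_1(X)$-random $Y$ in $C$.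

An oracle that preserves $\lambda$ does not seem to have access to $\lambda$, and hence to $C$; so one would guess that such a $Y$ exists and that the answer is yes. For $X=\emptyset$ there are indeed $\Delta^1_1$-randoms in $C$, and above any given real (Remark~\ref{rem:empty}). For almost every $X$ the guess is right as well. But in general it is wrong: an oracle can preserve $\lambda$ and still contain enough information to force all its randoms to preserve $\lambda$.

\begin{theorem}\label{thm:A}
For every $Z_0$ with $\omega_1^{Z_0}=\lambda$ there is $X\ge_T Z_0$ with $X\notin\mathrm{HYP}$ and $\omega_1^X=\lambda$ such that every $Y$ that is Martin-L\"of random relative to $X$ $($in particular, every $\Delta^1_1(X)$-random $Y)$ has $\omega_1^Y=\lambda$. Consequently, no $\Delta^1_1(X)$-random $Y$ satisfies $X\le_h Y$. For $Z_0=\emptyset$ one can take $X\le_h O$.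
\end{theorem}

Here $O$ is Kleene's set of ordinal notations. We call $X$ a \emph{counterexample} if $\omega_1^X=\lambda$ and no $\Delta^1_1(X)$-random $Y$ satisfies $X\le_hY$.

\begin{corollary}\label{cor:A}
Let $X$ be as in Theorem~\ref{thm:A}.
\begin{enumerate}
\item[(a)] If $Y$ is $\Delta^1_1(X)$-random, $V\le_h X$ and $V\le_h Y$, then $V\in\mathrm{HYP}$.
\item[(b)] Every $X'\ge_h X$ with $\omega_1^{X'}=\lambda$ is a counterexample.
\item[(c)] The counterexamples are cofinal with respect to $\le_T$ in $\{Z:\omega_1^Z=\lambda\}$.
\end{enumerate}
\end{corollary}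

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] Let $X\le_hO$, $X\notin\mathrm{HYP}$ and $\omega_1^X=\lambda$. There is a $\Delta^1_1(X)$-random $Y$ with $X\le_h Y$ if and only if there is a $\Delta^1_1(X)$-random $Y$ with $\omega_1^Y>\lambda$.
\item[(2)] If $\omega_1^X>\lambda$, then no $\Delta^1_1(X)$-random $Y$ satisfies $X\le_h Y$.
\end{enumerate}
\end{theorem}

The next theorem is a criterion for a positive answer. A \emph{$\Pi^1_1$-Martin-L\"of test} is a sequence of open sets $V_n=\bigcup\{[\sigma]:(n,\sigma)\in R_0\}$ with $R_0\subseteq\omega\times2^{<\omega}$ a $\Pi^1_1$ set and $\mu(V_n)\le2^{-n}$; a sequence is \emph{$\Pi^1_1$-Martin-L\"of random} if it lies in no intersection $\bigcap_nV_n$ of this form.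

\begin{theorem}\label{thm:C}
Let $\omega_1^X=\lambda$, and suppose that some $\Delta^1_1(X)$-random sequence is not $\Pi^1_1$-Martin-L\"of random. Then for every $W\in2^\omega$ there is a $\Delta^1_1(X)$-random $Y$ with $W\le_hY$. In particular $(W=X)$ the question has a positive answer for $X$. Hence, for every counterexample $X$, all $\Delta^1_1(X)$-randoms are $\Pi^1_1$-Martin-L\"of random.
\end{theorem}

\begin{corollary}\label{cor:D}
For almost every $X$ and every $W$ there is a $\Delta^1_1(X)$-random $Y$ with $W\le_h Y$.
\end{corollary}

So the answer is positive for almost every $X$, although the counterexamples are cofinal. For a non-hyperarithmetic $X$ that preserves $\lambda$, we have a sufficient condition for being a counterexample (every $\Delta^1_1(X)$-random preserves $\lambda$) and a necessary one (every $\Delta^1_1(X)$-random is $\Pi^1_1$-Martin-L\"of random). For $X\le_hO$ the sufficient condition is also necessary. We do not claim an exact characterization for $X\not\le_hO$.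

\paragraph{The idea of Theorem~\ref{thm:A}.}
To know that $Y$ preserves $\lambda$, one has to bound the type of each $Y$-computable well-order. We let $X$ contain a \emph{certificate}. For each functional $\Phi_e$, it lists countably many compact sets which, together with the set of those $Z$ for which $\Phi_e^Z$ is not a linear order, cover almost all of $2^\omega$. On each compact set, either all orders $\Phi_e^Z$ are isomorphic to one order $R$ listed in the certificate, or they all have descending sequences; and the isomorphisms or descending sequences are taken from a compact set of witnesses, which is also listed. The certificate is not required to list well-orders only. Thanks to this omission, being a certificate is an arithmetical property, and the Gandy basis theorem supplies an $X$ that preserves $\lambda$ and contains a certificate. The omission costs nothing. If $\Phi_e^Y$ is a well-order and is isomorphic to the listed $R$, then $R$ is a well-order, and it is computable from $X$, so its type is below $\omega_1^X=\lambda$.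

\section{Facts used}\label{sec:facts}

For $\sigma\in2^{<\omega}$, $[\sigma]$ is the set of $Z\in2^\omega$ extending $\sigma$. We write $\sigma\preceq\rho$ for ``$\sigma$ is a prefix of $\rho$'' and $\sigma\prec Z$ for ``$\sigma$ is a prefix of $Z$''. Strings and finite tuples are identified with their code numbers. Linear orders are reflexive. Open sets are coded by sets of strings and closed sets by trees. A closed set with a code in $\mathrm{HYP}(X)$ is $\Delta^1_1(X)$, and a sequence of closed sets is \emph{uniformly} $\mathrm{HYP}(X)$ if one member of $\mathrm{HYP}(X)$ codes the whole sequence.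

A \emph{Martin-L\"of test relative to $X$} is a uniformly $\Sigma^0_1(X)$ sequence of open sets $V_k$ with $\mu(V_k)\le2^{-k}$, and $Y$ is \emph{Martin-L\"of random relative to $X$} if $Y\notin\bigcap_kV_k$ for every such test. As $\bigcap_kV_k$ is null and arithmetical in $X$, every $\Delta^1_1(X)$-random is Martin-L\"of random relative to $X$. If $V\le_hX$, then every $\Delta^1_1(V)$ set is $\Delta^1_1(X)$, so every $\Delta^1_1(X)$-random is $\Delta^1_1(V)$-random.

For $a\in O$, $|a|$ is the ordinal denoted by $a$. The norms $|a|$, $a\in O$, are exactly the ordinals below $\lambda$; the number $1$ is the notation for $0$. The set $O$ is $\Pi^1_1$-complete: for each $\Pi^1_1$ set $Q\subseteq\omega$ there is a computable $r$ with $x\in Q\iff r(x)\in O$. For $s<\lambda$ the set $\{a\in O:|a|\le s\}$ is hyperarithmetic. The relation ``$a,b\in O$ and $|a|\le|b|$'' is hyperarithmetic in $O$. The relation $A\le_hB$ is $\Pi^1_1$; in particular $\mathrm{HYP}$ is a $\Pi^1_1$ class. Moreover, there are a $\Pi^1_1$ set $I\subseteq\omega$ and an enumeration $(Z_i)_{i\in I}$ of $\mathrm{HYP}$ such that $\{(i,\sigma):i\in I,\ \sigma\prec Z_i\}$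 is $\Pi^1_1$.

For $b\in O$, $H^Z_b$ is the result of iterating the Turing jump along $b$ starting from $Z$. The following facts are standard; see \cite[Parts A--B]{Sacks}, \cite{Kechris} and \cite[Chapter 9]{Nies}.

\begin{fact}[Gandy basis theorem]\label{F1}
A nonempty $\Sigma^1_1(Z)$ subset of $2^\omega$ has a member $X$ with $\omega_1^{X\oplus Z}=\omega_1^Z$. For $Z=\emptyset$ one can also take $X\le_hO$.
\end{fact}

\begin{fact}[Spector]\label{F2}
$\omega_1^Y>\lambda$ if and only if $O\le_hY$. If $X\le_hY$, then $\omega_1^X\le\omega_1^Y$.
\end{fact}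

\begin{fact}\label{F3}
If $X\le_hY$ and $\omega_1^Y=\lambda$, then $X=\Phi_e^{H_b^Y}$ for some $e$ and some $b\in O$. For fixed $b\in O$ the relation $n\in H^Z_b$ is $\Delta^1_1$ in $(Z,n)$.
\end{fact}

\begin{fact}[Measure]\label{F4}
If $D(Z,x)$ is $\Delta^1_1(X)$, where $x$ is a number or a real, then
$\{(x,q):q\in\mathbb Q,\ \mu\{Z:D(Z,x)\}>q\}$ is $\Delta^1_1(X)$. Every null $\Delta^1_1(X)$ set $N$ has open supersets $V_k$ with $\mu(V_k)\le2^{-k}$, coded by a $\mathrm{HYP}(X)$ sequence.
\end{fact}

\begin{fact}[Kreisel selection]\label{F5}
If $Q\subseteq\omega\times\omega$ is $\Pi^1_1(X)$ and $\forall j\,\exists x\,Q(j,x)$, then there is $f\in\mathrm{HYP}(X)$ with $\forall j\,Q(j,f(j))$.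
\end{fact}

\begin{fact}[Boundedness]\label{F6}
(a) If $A\subseteq O$ is $\Sigma^1_1(X)$, then $\sup\{|a|:a\in A\}<\omega_1^X$.
(b) If $\mathcal T$ is a $\Sigma^1_1(X)$ set of well-founded trees on $\omega$ (not necessarily $X$-computable ones), then the ranks of the members of $\mathcal T$ are bounded below $\omega_1^X$.
(c) The order types of an analytic set of well-orders of $\omega$ have a countable bound.
\end{fact}

\section{Randoms that preserve $\omega_1^{ck}$}

The majority vote described in the introduction is the only link we need between randomness and computing $X$.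

\begin{lemma}\label{lem:vote}
If $V\notin\mathrm{HYP}$, $Y$ is $\Delta^1_1(V)$-random and $\omega_1^Y=\lambda$, then $V\not\le_hY$.
\end{lemma}

\begin{proof}
Suppose $V\le_hY$. Since $\omega_1^Y=\lambda$, Fact~\ref{F3} gives $e$ and $b\in O$ with $V=\Phi_e^{H^Y_b}$. Let
\[
E=\{Z:\Phi_e^{H^Z_b}=V\}.
\]
This is a $\Delta^1_1(V)$ set because $b$ is a fixed member of $O$, and $Y\in E$. We show that $\mu(E)=0$; this contradicts the randomness of $Y$.

If $\mu(E)>0$, then by Lebesgue density there is $\sigma$ with $\mu(E\cap[\sigma])>\frac12\,2^{-|\sigma|}$. For each $n$, more than half of $[\sigma]$ votes for the value $V(n)$, so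
\[
V(n)=i\iff\mu\{Z\in[\sigma]:\Phi_e^{H_b^Z}(n)=i\}>\tfrac12\,2^{-|\sigma|}.
\]
The relation $\Phi_e^{H_b^Z}(n)=i$ does not mention $V$ and is $\Delta^1_1$ in $(Z,n,i)$. By Fact~\ref{F4}, $V\in\mathrm{HYP}$, a contradiction.
\end{proof}

Both hypotheses on $V$ and $Y$ matter. If $V\in\mathrm{HYP}$, then $V\le_hY$ for every $Y$. If $\omega_1^Y>\lambda$, then $O\le_hY$ by Fact~\ref{F2}, and so $V\le_hY$ for every $V\le_hO$, however random $Y$ is.

\section{One functional by hand}\label{sec:toy}

Before the general construction we look at a single functional, for which everything can be written down. Given $Z$, define an order $\le^Z$ of $\omega$ as follows. If $Z(0)=0$, the zeros of $Z$ come first, in natural order, and then the ones of $Z$, in natural order. If $Z(0)=1$, the ones of $Z$ come first, in reversed order, and then the zeros, in natural order. Let $a_0<a_1<\cdots$ be the positions of the zeros of $Z$ and $b_0<b_1<\cdots$ those of the ones. When $Z$ has infinitely many of each, the order is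
\[
a_0,a_1,\dots,b_0,b_1,\dots\quad(Z(0)=0),\qquad\qquad
\dots,b_1,b_0,a_0,a_1,\dots\quad(Z(0)=1).
\]
In the first case $\le^Z$ has type $\omega+\omega$. Let $R$ be the order of $\omega$ that puts the even numbers before the odd ones, each in natural order. Then $a_i\mapsto2i$, $b_i\mapsto2i+1$ is an isomorphism from $\le^Z$ onto $R$. In the second case $i\mapsto b_i$ is a descending sequence. In both cases the witness depends continuously on $Z$.

To turn this into finite information we make the positions bounded. For $c\in\omega$ divide $\omega$ into consecutive intervals $B_0,B_1,\dots$ with $|B_i|=c+i+2$, and let $C_c$ be the closed set of all $Z$ such that each $B_i$ contains a zero and a one of $Z$. A block $B_i$ fails with probability $2\cdot2^{-(c+i+2)}$, so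
\[
\mu(C_c)\ \ge\ 1-\sum_i2^{-(c+i+1)}=1-2^{-c}.
\]
For $Z\in C_c$ we have $a_i,b_i\le h(i):=\max B_i$. Consider now the clause ``for every $j$ there is $i$ such that the witness sends $i$ to $j$'', which says that the isomorphism is onto. On $C_c\cap[0]$ a suitable $i\le h(j)$ can be found, with the same bound for all $Z$. Similarly, the $i$-th term $b_i$ of the descending sequence is at most $h(i)$ for all $Z\in C_c\cap[1]$. So a statement of the form ``for all \dots\ there is \dots'' about every point of a compact set has become a statement about the finite levels of a tree. This is the general effect of compactness that we use below.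

The certificate for this functional consists of $R$ and, for each $c$, a tree for $C_c\cap[0]$ together with its isomorphisms to $R$, and a tree for $C_c\cap[1]$ together with its descending sequences. If $Y\in\bigcup_cC_c$ and $\le^Y$ is a well-order, then $Y$ lies in the first kind of set, and $\le^Y$ has the type of $R$.

For an arbitrary functional two things change. The witnesses need not be continuous; measurable selection and Lusin's theorem make them continuous on compact sets that cover almost all of the space. Also, we can no longer name the orders $R$, and the natural certificate may be very complicated. We deal with this by asking only for \emph{some} $X_0$ that passes the check ``this is a certificate''. As explained in the introduction, the check does not include ``$R$ is a well-order''. That clause is a $\Pi^1_1$ condition, and the basis theorem, a theorem about $\Sigma^1_1$ sets, would no longer apply.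

\section{The negative answer}

\subsection{Certificates}

Let $LO_e$ be the set of $Z$ such that $\Phi^Z_e$ is total and is the characteristic function of a linear order $\le^Z_e$ of $\omega$. This is a $\Pi^0_2$ set, so its complement is $\bigcup_nF_{e,n}$ with $F_{e,n}$ uniformly $\Pi^0_1$. We view $g\in2^\omega$, via a computable pairing, as an element of $2^{\omega\times\omega}$. For $R\subseteq\omega\times\omega$ define:
\begin{itemize}
\item $\mathrm{Iso}_e(Z,g,R)$: $Z\in LO_e$; $\forall i\,\exists j\ g(i,j)=1$; $\forall j\,\exists i\ g(i,j)=1$; and whenever $g(i,j)=g(i',j')=1$, then $i\le^Z_ei'\iff(j,j')\in R$.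
\item $\mathrm{Desc}_e(Z,g)$: $Z\in LO_e$; $\forall i\,\exists j\ g(i,j)=1$; and whenever $g(i,j)=g(i+1,k)=1$, then $k<^Z_ej$.
\end{itemize}
Both relations are $\Pi^0_2$, uniformly in $e$.

If $R$ is a linear order of $\omega$, then $\mathrm{Iso}_e(Z,g,R)$ says exactly that $g$ is the graph of an isomorphism from $(\omega,\le^Z_e)$ onto $(\omega,R)$. Only single-valuedness and injectivity need an argument. If $g(i,j)=g(i,j')=1$, then $i\le_e^Zi$ gives $(j,j')\in R$ and $(j',j)\in R$, so $j=j'$. If $g(i,j)=g(i',j)=1$, then $(j,j)\in R$ gives $i\le^Z_ei'$ and $i'\le^Z_ei$, so $i=i'$.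

If $\mathrm{Desc}_e(Z,g)$ holds, choose $j_i$ with $g(i,j_i)=1$ for each $i$; then $j_0>^Z_ej_1>^Z_e\cdots$. Conversely, the graph of a descending sequence is such a $g$. So the projection of $\mathrm{Desc}_e$ to the first coordinate is the set of $Z\in LO_e$ for which $\le_e^Z$ is not a well-order.

For a tree $T\subseteq\bigcup_m2^m\times2^m$ let $[T]\subseteq2^\omega\times2^\omega$ be its set of paths and $\pi[T]$ the projection of $[T]$ to the first coordinate.

\begin{definition}\label{def:cert}
A \emph{certificate} is a real $X_0$ coding a function $N:\omega^2\to\omega$ and, for all $e,n$, a (possibly empty) tree $T_{e,n}\subseteq\bigcup_m2^m\times2^m$, a linear order $R_{e,n}$ of $\omega$ and a bit $\varepsilon_{e,n}$ such that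
\begin{enumerate}
\item[(1)] for all $e,n$, every $(Z,g)\in[T_{e,n}]$ satisfies $\mathrm{Iso}_e(Z,g,R_{e,n})$ if $\varepsilon_{e,n}=0$, and $\mathrm{Desc}_e(Z,g)$ if $\varepsilon_{e,n}=1$;
\item[(2)] for all $e,k$, $\ \mu\Big(\bigcup_{n<N(e,k)}\big(F_{e,n}\cup\pi[T_{e,n}]\big)\Big)\ge1-2^{-k}$.
\end{enumerate}
Let $S$ be the set of certificates.
\end{definition}

So a certificate lists compact sets $[T_{e,n}]$ of pairs of a point and a witness; it is not required that the witness be a function of the point. The function $N$ is included so that the complements of the unions in (2) will form Martin-L\"of tests relative to the certificate.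

\begin{lemma}\label{lem:arith}
$S$ is arithmetical. Moreover, for a certificate $X_0$, the unions in (2) are $\Pi^0_1(X_0)$ classes, uniformly in $e,k$.
\end{lemma}

\begin{proof}
The conditions that the $T_{e,n}$ are trees, the $R_{e,n}$ are linear orders and $N$ is a function are arithmetical.

\emph{Condition (1).} Fix $e,n$. The relation required of $(Z,g)$ is $\Pi^0_2(X_0)$, say $\bigcap_lG_l$, where the open sets $G_l\subseteq2^\omega\times2^\omega$ are $\Sigma^0_1(X_0)$ uniformly in $e,n,l$; fix enumerations of basic sets $[\sigma]\times[\tau]$ with union $G_l$. Put $T=T_{e,n}$. Call a node $(\sigma,\tau)\in T$ of level $m$ \emph{witnessed} for $l$ if some pair $(\sigma_0,\tau_0)$ with $\sigma_0\preceq\sigma$, $\tau_0\preceq\tau$ is enumerated for $G_l$ within $m$ steps. We claim that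
\[
[T]\subseteq G_l\iff\exists m\ \text{every node of $T$ of level $m$ is witnessed for }l.
\]
The implication from right to left is clear from the definition. For the other one, note that an initial segment of an unwitnessed node is unwitnessed, so the unwitnessed nodes form a finitely branching tree. If every level contained an unwitnessed node, K\"onig's lemma would give a path of $T$ all of whose initial segments are unwitnessed, that is, a point of $[T]\setminus G_l$. Thus (1) says that for all $e,n,l$ the right-hand side holds, which is arithmetical.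

\emph{Condition (2).} By compactness,
\[
\pi[T]=\{Z:\forall m\ \exists\tau\in2^m\ (Z{\upharpoonright}m,\tau)\in T\},
\]
since for a $Z$ in the set on the right the tree of all $\tau$ with $(Z{\upharpoonright}|\tau|,\tau)\in T$ is infinite and finitely branching. So $\pi[T_{e,n}]$ is $\Pi^0_1(X_0)$ uniformly in $e,n$, and the finite union in (2) is the set of paths of an $X_0$-computable tree, uniformly in $e,k$. Its measure is at least $1-2^{-k}$ if and only if for every $m$ this tree has at least $(1-2^{-k})2^m$ nodes of length $m$. This is arithmetical.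
\end{proof}

\begin{lemma}\label{lem:exists}
$S\ne\emptyset$.
\end{lemma}

\begin{proof}
Fix $e$, and let $WO_e$ be the set of $Z\in LO_e$ for which $\le^Z_e$ is a well-order. We first find countably many sets, each the projection of an $\mathrm{Iso}_e$ or $\mathrm{Desc}_e$ relation, that together cover almost all of $LO_e$. The set $WO_e$ is $\Pi^1_1$, hence measurable; choose a Borel set $B\subseteq WO_e$ with $\mu(B)=\mu(WO_e)$. The set $\{\le^Z_e:Z\in B\}$ is an analytic set of well-orders, so by Fact~\ref{F6}(c) its order types are bounded by some countable $\alpha$, which we take infinite. (This is why we pass to $B$: the fact needs an analytic set.) For each infinite $\beta\le\alpha$ fix a well-order $R_\beta$ of $\omega$ of type $\beta$. The projection of $\mathrm{Iso}_e(\cdot,\cdot,R_\beta)$ is the set of $Z\in LO_e$ for which $\le^Z_e$ has type $\beta$, and the union of these projections over infinite $\beta\le\alpha$ contains $B$. The projection of $\mathrm{Desc}_e$ is $LO_e\setminus WO_e$.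

Next we replace these projections by compact sets with continuous witnesses. Let $J\subseteq2^\omega\times2^\omega$ be one of the countably many Borel relations $\mathrm{Iso}_e(\cdot,\cdot,R_\beta)$, $\omega\le\beta\le\alpha$, or $\mathrm{Desc}_e$, and let $A$ be its projection. By Jankov--von Neumann uniformization there is a measurable $\varphi:A\to2^\omega$ whose graph is contained in $J$. By Lusin's theorem there are compact sets $C_n\subseteq A$ such that $\varphi{\upharpoonright}C_n$ is continuous and $\mu(A\setminus\bigcup_nC_n)=0$. The graph $K_n$ of $\varphi{\upharpoonright}C_n$ is compact, is contained in $J$ and projects onto $C_n$. Being closed, $K_n$ is the set of paths of the tree of all $(Z{\upharpoonright}m,g{\upharpoonright}m)$ with $(Z,g)\in K_n$.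

List all the trees so obtained, for all $J$, as $T_{e,n}$, $n\in\omega$. Set $\varepsilon_{e,n}=0$ and $R_{e,n}=R_\beta$ if $T_{e,n}$ comes from $\mathrm{Iso}_e(\cdot,\cdot,R_\beta)$; otherwise set $\varepsilon_{e,n}=1$ and let $R_{e,n}$ be any linear order of $\omega$. Then (1) holds for $e$. The sets $F_{e,n}$ cover the complement of $LO_e$, and the sets $\pi[T_{e,n}]$ cover almost all of $B\cup(LO_e\setminus WO_e)$, hence almost all of $LO_e$. So the measures of the finite unions in (2) tend to $1$, and numbers $N(e,k)$ as required exist. Doing this for every $e$ and coding everything into one real, we obtain a certificate.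
\end{proof}

\subsection{Proof of Theorem~\ref{thm:A}}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{Choice of $X$.} The set $\{X_0\oplus V:X_0\in S,\ V\notin\mathrm{HYP}\}$ is nonempty by Lemma~\ref{lem:exists}, and it is $\Sigma^1_1$ by Lemma~\ref{lem:arith} and because $\mathrm{HYP}$ is $\Pi^1_1$. By Fact~\ref{F1} relative to $Z_0$ it has a member $X_0\oplus V$ such that $X:=(X_0\oplus V)\oplus Z_0$ satisfies $\omega_1^X=\omega_1^{Z_0}=\lambda$. Since $V\le_TX$, $X\notin\mathrm{HYP}$. If $Z_0=\emptyset$, we may take $X\le_hO$.

\emph{Martin-L\"of randoms relative to $X$ preserve $\lambda$.} Let $Y$ be Martin-L\"of random relative to $X$, and consider a $Y$-computable well-order of $\omega$; it is $\le^Y_e$ for some $e$ with $Y\in LO_e$. For this $e$, the complements of the classes in (2), $k\in\omega$, are uniformly $\Sigma^0_1(X)$ by Lemma~\ref{lem:arith} and have measure at most $2^{-k}$; so they form a Martin-L\"of test relative to $X$. Hence there is $n$ with $Y\in F_{e,n}\cup\pi[T_{e,n}]$. As $Y\in LO_e$, we have $Y\notin F_{e,n}$, so $Y\in\pi[T_{e,n}]$; fix $g$ with $(Y,g)\in[T_{e,n}]$. If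 $\varepsilon_{e,n}=1$, then $\mathrm{Desc}_e(Y,g)$ holds by (1), and $\le^Y_e$ has a descending sequence, contrary to assumption. So $\varepsilon_{e,n}=0$, and $\le_e^Y$ is isomorphic to $R_{e,n}$. Thus $R_{e,n}$ is a well-order, and it is computable from $X$. Its type is therefore below $\omega_1^X=\lambda$, and so is that of $\le^Y_e$. Every $Y$-computable infinite ordinal is the type of some $Y$-computable well-order of $\omega$, so $\omega_1^Y=\lambda$.

\emph{Conclusion.} Let $Y$ be $\Delta^1_1(X)$-random. Then $Y$ is Martin-L\"of random relative to $X$, so $\omega_1^Y=\lambda$. Since $X\notin\mathrm{HYP}$, Lemma~\ref{lem:vote} with $V=X$ gives $X\not\le_hY$.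
\end{proof}

\begin{remark}\label{rem:Sacks}
The sequences that are Martin-L\"of random relative to $X$ form a set of measure one. So Theorem~\ref{thm:A} contains the theorem of Sacks that $C=\{Z:\omega_1^Z>\lambda\}$ is null.
\end{remark}

\begin{remark}
An order $R_{e,n}$ with $\varepsilon_{e,n}=0$ may well be ill-founded for the certificate that the basis theorem supplies. Then $\le^Z_e$ is ill-founded for every $Z\in\pi[T_{e,n}]$, and the argument is not affected: types are bounded only for those $R_{e,n}$ that happen to be well-orders.
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:A}]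
(a) $Y$ is $\Delta^1_1(V)$-random because $V\le_hX$, and $\omega_1^Y=\lambda$ by Theorem~\ref{thm:A}. As $V\le_hY$, Lemma~\ref{lem:vote} gives $V\in\mathrm{HYP}$.

(b) Let $Y$ be $\Delta^1_1(X')$-random. Then $Y$ is $\Delta^1_1(X)$-random, so $\omega_1^Y=\lambda$. As $X\notin\mathrm{HYP}$ and $X\le_hX'$, we have $X'\notin\mathrm{HYP}$, and Lemma~\ref{lem:vote} with $V=X'$ gives $X'\not\le_hY$.

(c) This is Theorem~\ref{thm:A} for arbitrary $Z_0$.
\end{proof}

\section{Oracles below $O$, and oracles that collapse $\omega_1^{ck}$}

\begin{proof}[Proof of Theorem~\ref{thm:B}]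
(1) If $Y$ is $\Delta^1_1(X)$-random and $X\le_hY$, then $\omega_1^Y>\lambda$ by Lemma~\ref{lem:vote}. Conversely, if $Y$ is $\Delta^1_1(X)$-random with $\omega_1^Y>\lambda$, then $X\le_hO\le_hY$ by Fact~\ref{F2}.

(2) By Fact~\ref{F2}, $O\le_hX$. We show that $C=\{Z:\omega_1^Z>\lambda\}$ is $\Delta^1_1(O)$. By Fact~\ref{F2}, $Z\in C$ if and only if $O\le_hZ$; this is $\Pi^1_1(O)$. For the other half, let $D$ be the set of all $a\in O$ that are, as numbers, the least notation of their norm: no $b\in O$ with $b<a$ has $|b|=|a|$. Ordered by norm, $D$ has type $\lambda$, and both $D$ and this order are hyperarithmetic in $O$. Transferring the order to $\omega$ along the increasing enumeration of $D$ we get a well-order $L$ of $\omega$ of type $\lambda$, hyperarithmetic in $O$. Now $\omega_1^Z>\lambda$ if and only if $\lambda$ is $Z$-computable, that is, there are $e$ and $h$ such that $\Phi_e^Z$ is the characteristic function of a linear order of $\omega$ and $h$ is an isomorphism from it onto $L$. This is $\Sigma^1_1(O)$.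

So $C$ is $\Delta^1_1(O)$, hence $\Delta^1_1(X)$, and it is null by Remark~\ref{rem:Sacks}. A $\Delta^1_1(X)$-random $Y$ lies outside $C$, so $\omega_1^Y=\lambda<\omega_1^X$, and $X\not\le_hY$ by Fact~\ref{F2}.
\end{proof}

\section{Coding through a failed test}

Throughout this section $\omega_1^X=\lambda$, and $Y_0$ is a $\Delta^1_1(X)$-random sequence that is not $\Pi^1_1$-Martin-L\"of random. We prove Theorem~\ref{thm:C}. The failed test is used twice. First, a $\Delta^1_1(X)$-random $Y$ that fails the test cannot do so at any stage below $\lambda$, and this forces $O\le_hY$; so whoever decodes $Y$ may use $O$. Second, at each stage $s<\lambda$ the random $Y$ passes the stage-$s$ approximation of the test at some definite level, and we can make this level as large as we like. These levels tell the decoder where in $Y$ the bits of $W$ are written.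

\subsection{A test closed under finite changes}

Let $V_n=\bigcup\{[\sigma]:(n,\sigma)\in R_0\}$ be a $\Pi^1_1$-Martin-L\"of test with $Y_0\in\bigcap_nV_n$. Our construction has to find sequences like $Y_0$ inside arbitrary $\Delta^1_1(X)$ sets of positive measure. We therefore first enlarge the test so that it captures all finite modifications of $Y_0$.

For $\tau\in2^k$ let $Z^\tau$ be $Z$ with its first $k$ bits replaced by $\tau$, and similarly $\rho^\tau$ for strings $\rho$ with $|\rho|\ge k$. Put
\[
U_n=\{Z:\exists k\ \exists\tau\in2^k\ Z^\tau\in V_{n+2k+1}\}.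
\]
For $\tau\in2^k$ and $V$ open, $\mu\{Z:Z^\tau\in V\}=2^k\mu(V\cap[\tau])$. Summing over $\tau\in2^k$ we get $2^k\mu(V)$, so
\[
\mu(U_n)\le\sum_k2^k\,2^{-(n+2k+1)}=2^{-n}.
\]
If $Z$ differs from $Y_0$ only on its first $k$ bits, then $Z^{\tau}=Y_0$ for $\tau=Y_0{\upharpoonright}k$; hence $Z\in\bigcap_nU_n$.

We have $U_n=\bigcup\{[\rho]:(n,\rho)\in R\}$, where
\[
(n,\rho)\in R\iff\exists k\le|\rho|\ \exists\tau\in2^k\ \exists\sigma\ \big[(n+2k+1,\sigma)\in R_0\ \wedge\ \sigma\preceq\rho^\tau\big].
\]
The set $R$ is $\Pi^1_1$, and if $(n,\rho)\in R$ and $\rho\preceq\rho'$, then $(n,\rho')\in R$. Fix a computable $r$ with $(n,\rho)\in R\iff r(n,\rho)\in O$. For $s<\lambda$ define the approximation to $\bigcap_{m\le n}U_m$ at stage $s$: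
\[
U_{n,s}=\bigcap_{m\le n}\ \bigcup\{[\rho]:r(m,\rho)\in O,\ |r(m,\rho)|\le s\}.
\]
For fixed $s$ these are open sets coded by a $\mathrm{HYP}$ sequence. They decrease in $n$ and increase in $s$, and $\bigcup_{s<\lambda}U_{n,s}=\bigcap_{m\le n}U_m$.

\begin{lemma}\label{lem:test}
\begin{enumerate}
\item[(P1)] If $A$ is $\Delta^1_1(X)$ and $\mu(A)>0$, then $A$ contains a $\Delta^1_1(X)$-random $Z\in\bigcap_nU_n$.
\item[(P2)] If $s<\lambda$, then no $\Delta^1_1(X)$-random lies in $\bigcap_nU_{n,s}$.
\item[(P3)] Every $\Delta^1_1(X)$-random $Y\in\bigcap_nU_n$ has $\omega_1^Y>\lambda$.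
\end{enumerate}
\end{lemma}

\begin{proof}
(P1) The set of $Z$ that have a finite modification in $A$ is $\Delta^1_1(X)$ and has measure one, by the zero-one law. As $Y_0$ is $\Delta^1_1(X)$-random, it belongs to this set; so some finite modification $Z$ of $Y_0$ is in $A$. This $Z$ is still $\Delta^1_1(X)$-random, because finite changes map null $\Delta^1_1(X)$ sets to null $\Delta^1_1(X)$ sets, and it lies in $\bigcap_nU_n$.

(P2) $\bigcap_nU_{n,s}$ is a $\Delta^1_1$ set, and it is contained in the null set $\bigcap_nU_n$.

(P3) Suppose $\omega_1^Y=\lambda$. For each $n$ there is $l$ with $(\forall m\le n)\,(m,Y{\upharpoonright}l)\in R$, because $Y\in\bigcap_{m\le n}U_m$ and $R$ is closed under extending strings. This is a $\Pi^1_1(Y)$ relation of $(n,l)$, so by Fact~\ref{F5} there is a function $n\mapsto l_n$ in $\mathrm{HYP}(Y)$ that selects such $l$. The set $\{r(m,Y{\upharpoonright}l_n):n\in\omega,\ m\le n\}$ is a $\Delta^1_1(Y)$ subset of $O$; by Fact~\ref{F6}(a) its norms are bounded by some $s<\omega_1^Y=\lambda$. Then $Y\in\bigcap_nU_{n,s}$, contradicting (P2).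
\end{proof}

\paragraph{The smallest case: $X\le_hO$, $W=X$.} By (P3) for $Y=Y_0$ we have $\omega_1^{Y_0}>\lambda$, and so $X\le_hO\le_hY_0$. In this case $Y_0$ itself answers the question. For arbitrary $W$ we have to code $W$ into $Y$. But (P3) brings us half of the way: as long as $Y$ is $\Delta^1_1(X)$-random and in $\bigcap_nU_n$, the decoder may use $O$.

\subsection{How to code a bit}\label{sub:how}

We shall build closed sets $P_0\supseteq P_1\supseteq\cdots$ of positive measure, with codes in $\mathrm{HYP}(X)$, and take $Y\in\bigcap_iP_i$. Suppose we want to write the bit $W(i)$ at position $q$ of $Y$. By density there is a threshold $t$ such that at each position $q\ge t$ both bits are possible inside the current set. The difficulty is that the decoder must find $q$, and the threshold depends on $X$, which the decoder does not know. Two functions $M$ and $g$ that can be handled with the help of $O$ solve this.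

Let $(S_e)$ be a uniformly computable sequence of trees $S_e\subseteq\omega^{<\omega}$ such that $e\in O$ if and only if $S_e$ is well-founded. For $e\notin O$ let $f_e$ be the leftmost path of $S_e$. Put
\[
M(k)=\max\big(\{0\}\cup\{f_e(i):e,i\le k,\ e\notin O\}\big),\qquad
g(k)=\max\{|a|:a\in O,\ a\le k+1\}.
\]
Thus $M$ has values in $\omega$ and $g$ has values in $\lambda$. Both functions are nondecreasing, and $g$ is cofinal in $\lambda$. That a node of $S_e$ lies on a path of $S_e$ is a $\Sigma^1_1$ property, hence decidable from $O$; so $M\le_hO$.

\begin{lemma}\label{lem:dom}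
No $f\in\mathrm{HYP}(X)$ dominates $M$; that is, if $f\in\mathrm{HYP}(X)$, then $M(k)>f(k)$ for infinitely many $k$.
\end{lemma}

\begin{proof}
Otherwise, after a finite change, $f(k)\ge M(k)$ for all $k$. If $e\notin O$, then $f_e(i)\le M(\max(e,i))\le f(\max(e,i))$ for all $i$. So $e\notin O$ if and only if $S_e$ has a path $p$ with $p(i)\le f(\max(e,i))$ for all $i$. By K\"onig's lemma this is a $\Pi^0_1(f)$ condition on $e$. Hence $O\le_hf\le_hX$, and $\omega_1^X>\lambda$ by Fact~\ref{F2}, a contradiction.
\end{proof}

Suppose now that we have a sequence of candidates for the set inside which the bit is written, indexed by $j\in\omega$, and that $t(j)$ is the threshold of the $j$-th candidate, with $t\in\mathrm{HYP}(X)$. By the lemma, some $j$ satisfies $M(j)\ge t(j)$. It remains to tell the decoder a number $n'\ge j$: since $M$ is monotone, $M(n')\ge M(j)\ge t(j)$, so we may use the position $q=M(n')$. For this we use the test. Given $G<\lambda$, a random $Y$ must leave the decreasing sequence $U_{0,G}\supseteq U_{1,G}\supseteq\cdots$, by (P2); let $n'$ be the least $n$ with $Y\notin U_{n,G}$. The decoder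 can find $n'$ from $G$, $Y$ and $O$. We cannot prescribe $n'$, but we can make it larger than any given $j$, provided that the current set meets each $U_{n,G}$ in positive measure; the $j$-th candidate will consist of sequences that leave at some $n'_j>j$. Finally the decoder needs the next $G$; it will be $g(n')$. The decoding is therefore the recursion
\[
n_{i+1}=\text{least }n\text{ with }Y\notin U_{n,g(n_i)},\qquad W(i)=Y(M(n_{i+1})).
\]
For the next step to be possible, $g(n')$ must be so large that the new set still meets each $U_{n,g(n')}$ in positive measure. We get this by bounding the required stages uniformly for all $j$, all positions and both bits, before $j$ is chosen. This is where $\omega_1^X=\lambda$ is used again.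

\subsection{The construction}

Fix $W$, and list the null $\Delta^1_1(X)$ sets as $N_0,N_1,\dots$. We build closed sets $P_0\supseteq P_1\supseteq\cdots$, each with a code in $\mathrm{HYP}(X)$, and numbers $n_0<n_1<\cdots$ such that, with $G_i=g(n_i)$,
\begin{equation}\label{eq:inv}
\mu(P_i\cap U_{n,G_i})>0\quad\text{for all }n.
\end{equation}
The sequence $(P_i)$ as a whole need not be in $\mathrm{HYP}(X)$.

\emph{Start.} Let $P_0=2^\omega$. For each $n$ there is $\rho$ with $(\forall m\le n)\,(m,\rho)\in R$, namely a long enough prefix of $Y_0$. By Fact~\ref{F5} a function $n\mapsto\rho_n$ in $\mathrm{HYP}$ selects such strings. By Fact~\ref{F6}(a) the norms $|r(m,\rho_n)|$, $m\le n$, $n\in\omega$, have a common bound below $\lambda$. Choose $n_0$ with $g(n_0)$ above this bound. Then $[\rho_n]\subseteq U_{n,G_0}$ for all $n$, and \eqref{eq:inv} holds for $i=0$.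

\emph{Step.} Let $P=P_i$ and $G=G_i$ satisfy \eqref{eq:inv}.

(i) \emph{Leaving late.} We claim that for each $j$ there are $n'>j$ and $\sigma$ such that
\begin{gather*}
(\forall m\le n')\ (m,\sigma)\in R,\qquad
(\forall m<n')(\exists\rho\preceq\sigma)\ \big[r(m,\rho)\in O\wedge|r(m,\rho)|\le G\big],\\
\mu\big((P\cap[\sigma])\setminus U_{n',G}\big)>0.
\end{gather*}
By \eqref{eq:inv} and (P1) there is a $\Delta^1_1(X)$-random $Z\in P\cap U_{j,G}\cap\bigcap_nU_n$. By (P2) there is a least $n'$ with $Z\notin U_{n',G}$, and $n'>j$ because $Z\in U_{j,G}$. Let $\sigma$ be a prefix of $Z$ that is long enough to show $Z\in U_m$ for all $m\le n'$ and $Z\in U_{n'-1,G}$. This gives the first two conditions. The set in the third condition is $\Delta^1_1(X)$ and contains the random $Z$, so it is not null.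

The first condition is $\Pi^1_1$, the second is $\Delta^1_1$, and the third is $\Delta^1_1(X)$ by Fact~\ref{F4}. So Fact~\ref{F5} provides a function $j\mapsto(n'_j,\sigma_j)$ in $\mathrm{HYP}(X)$ that selects such pairs. Let $P'_j=(P\cap[\sigma_j])\setminus U_{n'_j,G}$. This is a uniformly $\mathrm{HYP}(X)$ sequence of closed sets of positive measure with
\begin{equation}\label{eq:leave}
P'_j\subseteq U_{n'_j-1,G}\setminus U_{n'_j,G},\qquad P'_j\subseteq\bigcap_{m\le n'_j}U_m.
\end{equation}

(ii) \emph{Randomness.} By Fact~\ref{F4}, $N_i$ has open supersets of measure at most $2^{-k}$, $k\in\omega$, coded by a $\mathrm{HYP}(X)$ sequence, and the measures $\mu(P'_j)$ can be compared with rationals in a $\Delta^1_1(X)$ way. For each $j$ remove from $P'_j$ the open superset with the least $k$ such that $2^{-k}<\mu(P'_j)$. This gives a uniformly $\mathrm{HYP}(X)$ sequence of closed sets $P^*_j\subseteq P'_j\setminus N_i$ with $\mu(P^*_j)>0$. These are the candidates of Section~\ref{sub:how}.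

(iii) \emph{The threshold.} Let $t(j)$ be the least length of a string $\sigma$ with $\mu(P^*_j\cap[\sigma])>\frac12\,2^{-|\sigma|}$; it exists by Lebesgue density, and $t\in\mathrm{HYP}(X)$ by Fact~\ref{F4}. For $q\ge t(j)$ and $b\in\{0,1\}$ the set
\[
P_{j,q,b}=P^*_j\cap\{Z:Z(q)=b\}
\]
has positive measure: for a string $\sigma$ as above of length $t(j)\le q$, exactly half of $[\sigma]$ has $Z(q)=b$, and $P_j^*$ occupies more than half of $[\sigma]$.

(iv) \emph{A uniform bound on stages.} For all $j$, $q\ge t(j)$, $b$ and $n$ there is $\rho$ with
\[
\mu(P_{j,q,b}\cap[\rho])>0\quad\text{and}\quad(\forall m\le n)\ (m,\rho)\in R.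
\]
Indeed, (P1) gives a $\Delta^1_1(X)$-random $Z\in P_{j,q,b}\cap\bigcap_nU_n$, and we let $\rho$ be a long enough prefix of $Z$; the set $P_{j,q,b}\cap[\rho]$ is $\Delta^1_1(X)$ and contains $Z$, so it is not null. The condition is $\Pi^1_1(X)$ in $(j,q,b,n,\rho)$. By Fact~\ref{F5}, with an arbitrary value allowed when $q<t(j)$, a $\mathrm{HYP}(X)$ function selects such $\rho$. The numbers $r(m,\rho)$, for $m\le n$ and $\rho$ selected for some $(j,q,b,n)$ with $q\ge t(j)$, form a $\Delta^1_1(X)$ subset of $O$. By Fact~\ref{F6}(a) and $\omega_1^X=\lambda$, their norms are bounded by a single $\hat G<\lambda$. Hence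
\begin{equation}\label{eq:hat}
\mu(P_{j,q,b}\cap U_{n,\hat G})>0\quad\text{for all $j$, all $q\ge t(j)$, all $b$ and all $n$.}
\end{equation}

(v) \emph{Choosing $j$ and writing the bit.} For all large $j$ we have $j\ge n_i$ and $g(j)\ge\hat G$, and by Lemma~\ref{lem:dom} there are infinitely many $j$ with $M(j)\ge t(j)$. Choose $j$ with all three properties, and put
\[
n_{i+1}=n'_j>j,\qquad q=M(n_{i+1})\ge M(j)\ge t(j),\qquad P_{i+1}=P_{j,q,W(i)}.
\]
Then $n_{i+1}>n_i$, and $P_{i+1}\subseteq P_i$ is closed with a code in $\mathrm{HYP}(X)$. Since $G_{i+1}=g(n_{i+1})\ge g(j)\ge\hat G$, we have $U_{n,\hat G}\subseteq U_{n,G_{i+1}}$, and \eqref{eq:inv} for $i+1$ follows from \eqref{eq:hat}.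

\subsection{Decoding}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
By compactness there is $Y\in\bigcap_iP_i$. By (ii) it avoids every $N_i$, so it is $\Delta^1_1(X)$-random. By \eqref{eq:leave}, $Y\in\bigcap_{m\le n_{i+1}}U_m$ for all $i$, so $Y\in\bigcap_nU_n$. By (P3), $\omega_1^Y>\lambda$, and hence $O\le_hY$.

By \eqref{eq:leave}, $Y\in U_{n_{i+1}-1,g(n_i)}\setminus U_{n_{i+1},g(n_i)}$. Since the $U_{n,s}$ decrease in $n$, $n_{i+1}$ is the least $n$ with $Y\notin U_{n,g(n_i)}$. By the choice of $P_{i+1}$, $W(i)=Y(M(n_{i+1}))$. The relation ``$r(m,\rho)\in O$ and $|r(m,\rho)|\le g(k)$'' says that $r(m,\rho)\in O$ and $|r(m,\rho)|\le|a|$ for some $a\in O$ with $a\le k+1$; so it is hyperarithmetic in $O$. Hence the relation $Y\in U_{n,g(k)}$ of $(n,k)$ is hyperarithmetic in $Y\oplus O$, and so are the sequence $(n_i)$, obtained by recursion from $n_0$, and $W$, as $M\le_hO$. Thus $W\le_hY\oplus O\le_hY$.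

The case $W=X$ shows that $X$ is not a counterexample. So if $X$ is a counterexample, every $\Delta^1_1(X)$-random is $\Pi^1_1$-Martin-L\"of random.
\end{proof}

\section{Almost every oracle}

To apply Theorem~\ref{thm:C} to almost every $X$ we fix one suitable sequence $Y_1$ and show that it is $\Delta^1_1(X)$-random for almost every $X$.

\begin{lemma}\label{lem:Y1}
There is a $\Delta^1_1$-random $Y_1$ that is not $\Pi^1_1$-Martin-L\"of random.
\end{lemma}

\begin{proof}
Let $(Z_i)_{i\in I}$ be the enumeration of $\mathrm{HYP}$ from Section~\ref{sec:facts}, and put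
\[
V_n=\bigcup_{i\in I}\,[Z_i{\upharpoonright}(n+i+1)].
\]
As $\mu(V_n)\le\sum_i2^{-(n+i+1)}=2^{-n}$, this is a $\Pi^1_1$-Martin-L\"of test. We enter the sets $V_n$ one after another, avoiding the null $\Delta^1_1$ sets $N_0,N_1,\dots$ on the way. Let $Q_0=2^\omega$. Given a closed set $Q_n$ with a code in $\mathrm{HYP}$ and positive measure, the tree $\{\sigma:\mu(Q_n\cap[\sigma])>0\}$ is in $\mathrm{HYP}$ by Fact~\ref{F4}, is nonempty and has no dead ends. So its leftmost path is hyperarithmetic, say $Z_i$ with $i\in I$. Then $Q'=Q_n\cap[Z_i{\upharpoonright}(n+i+1)]$ has positive measure and is contained in $V_n$. Let $Q_{n+1}$ be $Q'$ minus an open superset of $N_n$ with a code in $\mathrm{HYP}$ and measure less than $\mu(Q')$. By compactness $\bigcap_nQ_n\ne\emptyset$, and any $Y_1\in\bigcap_nQ_n$ is as required.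
\end{proof}

\begin{remark}\label{rem:empty}
By Lemma~\ref{lem:Y1} and Theorem~\ref{thm:C} with $X=\emptyset$, every $W$ is hyperarithmetic in some $\Delta^1_1$-random. For $W=O$ this gives a $\Delta^1_1$-random $Y$ with $\omega_1^Y>\lambda$.
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:D}]
Let $Y_1$ be as in Lemma~\ref{lem:Y1}. Almost every $X$ preserves $\lambda$, by Remark~\ref{rem:Sacks}. Almost every $X$ is $\Delta^1_1(Y_1)$-random, since there are only countably many $\Delta^1_1(Y_1)$ sets. Let $X$ have both properties. We claim that $Y_1$ is $\Delta^1_1(X)$-random; Theorem~\ref{thm:C} with $Y_0=Y_1$ then finishes the proof.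

Let $N$ be a null $\Delta^1_1(X)$ set. We want to exchange the roles of $X$ and $Y_1$ by Fubini's theorem, and for this we need a null $\Delta^1_1$ set in the plane with section $N$ at $X$. The definition of $N$ is $\Delta^1_1$ only for the given $X$, and boundedness repairs this. As $N$ is $\Pi^1_1(X)$, there is a computable tree operator $T$ with
\[
Z\in N\iff T_{X\oplus Z}\text{ is well-founded}.
\]
As $N$ is also $\Sigma^1_1(X)$, the set $\{T_{X\oplus Z}:Z\in N\}$ is a $\Sigma^1_1(X)$ set of well-founded trees. By Fact~\ref{F6}(b) their ranks are below some $\alpha<\omega_1^X=\lambda$. Put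
\[
D=\{(X',Z):\mathrm{rk}(T_{X'\oplus Z})<\alpha\},\qquad D_{X'}=\{Z:(X',Z)\in D\},
\]
where the condition includes that the tree is well-founded. Since $\alpha<\lambda$, the set $D$ is $\Delta^1_1$ without parameters, and $D_X=N$.

Replace $D$ by $\{(X',Z)\in D:\mu(D_{X'})=0\}$. By Fact~\ref{F4} this is still a $\Delta^1_1$ set, its section at $X$ is still $N$ because $\mu(N)=0$, and now all its sections are null, so $D$ is null. By Fubini's theorem the set
\[
\{Z:\mu\{X':(X',Z)\in D\}>0\}
\]
is null, and it is $\Delta^1_1$ by Fact~\ref{F4}; so it omits the $\Delta^1_1$-random $Y_1$. Hence $\{X':(X',Y_1)\in D\}$ is a null $\Delta^1_1(Y_1)$ set, and it omits the $\Delta^1_1(Y_1)$-random $X$. That is, $(X,Y_1)\notin D$, so $Y_1\notin D_X=N$.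
\end{proof}

\begin{thebibliography}{9}

\bibitem{HR}
\emph{Higher Randomness}, \url{https://www.lacl.fr/~benoit.monin/ressources/papers/survey_higher_randomness.pdf}.

\bibitem{Kechris}
Kechris, \emph{Measure and category in effective descriptive set theory}, 1973.

\bibitem{Nies}
Nies, \emph{Computability and Randomness}.

\bibitem{Sacks}
Sacks, \emph{Higher Recursion Theory}.

\end{thebibliography}

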